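# Stripes in the grid and convex polygons: $\operatorname{ex}(N,B)=\Theta(n^{3/2}N)$ for convex $n$-sets

## Stripes of full rows

Start with a picture. Fix a positive integer $t$ and a large grid $[N]^2=\{1,\dots,N\}^2$ with $N\ge 2t^3$. Put $H=\lfloor N/t\rfloor$. Mark $t$ horizontal stripes, whose bottom rows are $H$ apart, each consisting of $t^2$ consecutive full rows:
$$Y=\bigcup_{j=0}^{t-1}\{jH+1,\dots,jH+t^2\},\qquad A=[N]\times Y .$$
The stripes fit and are disjoint, because $H\ge 2t^2$. There are $t\cdot t^2=t^3$ rows, so $|A|=t^3N$. For instance $N=16$, $t=2$ gives $H=8$, and $A$ consists of rows $1$ to $4$ and rows $9$ to $12$, with $128$ points.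

The property that makes this set interesting is the following: *every set of points of $A$ in strictly convex position has at most $76\,t^2$ points*. A convex set may contain two points of each row, so there is room for $2t^3$ points, but only $O(t^2)$ can be used. For small $t$ the constant makes the statement empty. The content is in the exponent: out of $k=t^3$ rows, a convex polygon uses only $O(k^{2/3})$ points.

Here is what the stripes are for. Read backwards, with $n\approx 76t^2$, they give a subset of $[N]^2$ with about $(n/76)^{3/2}N$ points and no convex $n$-gon. We shall prove that this is optimal up to a constant factor. The optimality uses a different and shorter argument, a peeling procedure along directions.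

## Order types and the extremal number

**Definition (orientation, order type).** The orientation of an ordered triple $(p,q,r)$ of points in the plane is the sign ($+$, $-$ or $0$) of $\det(q-p,r-p)$. A configuration is a finite set of points in the plane. Two configurations have the same order type if there is a bijection between them preserving the orientation of every ordered triple.

For example, the four corners of a square and the set formed by the corners of a triangle and one interior point have different order types. All triples are non-collinear in both, but only the first set can be labeled so that all triples with increasing labels are positively oriented. Three points of a common grid row form a third kind of object: their only orientation is $0$.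

**Definition (copy, extremal number).** A configuration $A$ contains a copy of $B$, written $B\subset A$, if some subset of $A$ has the order type of $B$. For an integer $N\ge 1$,
$$\operatorname{ex}(N,B)=\max\{|A|:\ B\not\subset A\subset[N]^2\}.$$

**Definition (convex set).** A convex set of $n$ points, or convex $n$-set, is the vertex set of a convex $n$-gon. The $n$ points are in strictly convex position: each is a genuine corner of the hull, and no three are collinear.

The statement to be decided appears as a conjecture in "Extremal and probabilistic problems in order types" (http://www.teses.usp.br/teses/disponiveis/45/45131/tde-25042019-000504/publico/Dissertacao_Marcelo_Sales.pdf).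

**Conjecture.** If $B$ is a convex set of $n$ points, then $\operatorname{ex}(N,B)=\Theta(n^{3/2}N)$. Precisely: there are absolute constants $c,C>0$, not depending on $n$, $N$ or $B$, such that for every $n\ge3$ and every convex $n$-set $B$ there is $N_0=N_0(n)$ with $c\,n^{3/2}N\le\operatorname{ex}(N,B)\le C\,n^{3/2}N$ for all $N\ge N_0$.

It is true, and in the following form, which is uniform in $N$.

**Theorem A.** For all $n\ge3$, $N\ge1$ and every convex $n$-set $B$,
$$\tfrac1{6000}\min(N^2,n^{3/2}N)\ \le\ \operatorname{ex}(N,B)\ \le\ \min(N^2,3n^{3/2}N).$$
In particular the conjecture holds with $c=\frac1{6000}$, $C=3$, $N_0=\lceil n^{3/2}\rceil$.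

The last sentence follows from the first because the minimum on the left equals $n^{3/2}N$ as soon as $N\ge n^{3/2}$. We also prove a version for rectangles and an asymptotic upper bound.

**Theorem B.** Let $N\ge M\ge1$, $n\ge 3$, and let $\operatorname{ex}(N,M,n)$ be the maximum size of a subset of $[N]\times[M]$ with no convex $n$-set. Put $F=\min\big(NM,\ nN+n^{3/2}\sqrt{NM}\big)$. Then $\frac1{8000}F\le \operatorname{ex}(N,M,n)\le 4F$.

**Theorem C.** $\operatorname{ex}(N,B)\le\big(\frac{2\pi}{3\sqrt6}+o(1)\big)n^{3/2}N$ as $n\to\infty$, uniformly in $N$. (Here $\frac{2\pi}{3\sqrt6}\approx0.855$.)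

The sharp constant is not determined here.

**Removing $B$ from the problem.** We first check that only $n$ matters. Label the vertices of a convex $n$-gon counterclockwise $p_1,\dots,p_n$. Then every triple $(p_i,p_j,p_k)$ with $i<j<k$ is positively oriented. Conversely, suppose $p_1,\dots,p_n$ have this property. Consider the directed line from $p_i$ to $p_{i+1}$, with $1\le i<n$, and another point $p_k$. If $k>i+1$, the triple $(i,i+1,k)$ is positive. If $k<i$, the triple $(k,i,i+1)$ is positive, and a cyclic permutation, which does not change orientation, gives $(i,i+1,k)$. So $p_k$ lies strictly to the left. For the directed line from $p_n$ to $p_1$, permute $(1,k,n)$ cyclically to $(n,1,k)$. Hence every point $p_i$ lies on two distinct lines that have the whole set in their closed left half-planes and that meet only at $p_i$. So each $p_i$ is a vertex of the hull, and the $p_i$ are the vertices of a convex $n$-gon.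

Therefore a copy of a convex $n$-set is exactly a set of $n$ points in strictly convex position, and $\operatorname{ex}(N,B)$ depends only on $n$ and $N$. We keep the criterion "all triples $i<j<k$ positive" as the working test for convexity. Note also that subsets of convex sets with at least three points are convex sets.

## Triangles, quadrilaterals, and two rows

For $n=3$ a set without a copy is a collinear set. A non-vertical line meets each of the $N$ columns at most once, and a vertical line has $N$ grid points, so $\operatorname{ex}(N,B)=N$ when $|B|=3$.

For $n=4$ and $N\ge2$, take a full row and one more point. A convex set contains at most two points of the row, so at most three points in all; thus $\operatorname{ex}(N,B)\ge N+1$. For $N=2$ this gives $3$, which is exact, since the only four-point subset of $[2]^2$ is a square.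

For $n=5$, two full rows work: a convex set has at most two points in each. In general, $\lfloor\frac{n-1}2\rfloor$ full rows (if $N$ is at least that large) contain no convex $n$-set. This is a lower bound of order $nN$. The conjecture asks for an extra factor $\sqrt n$.

## Why blocks, equally spaced rows and small squares give too little

*One block of rows.* To beat $nN$ by full rows we need many more than $n$ rows. Try $K$ consecutive rows. Put $x_1=1$ and $x_{i+1}=x_i+(K-i)$, and consider the points $(x_i,i)$ for $1\le i\le K$. The successive steps are $(K-1,1),(K-2,1),\dots,(1,1)$. They turn counterclockwise, so these $K$ points are in convex position when $K\ge3$. They fit in the grid as soon as $N\ge1+K(K-1)/2$. So for $N\ge n^2$ a block of $n$ rows already contains a convex $n$-set, and we are stuck at order $nN$.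

*Equally spaced rows.* Spread the $K$ rows out, $H$ apart. The steps $(K-i,H)$ do the same damage with the same width, so again $K<n$ is forced for large $N$.

*A square.* The exponent $3/2$ does appear for a full square $[K]^2$. Let a convex polygon have $q$ vertices in $[K]^2$ and edge vectors $(a,b)$. Its edge vectors are distinct, and $\sum(|a|+|b|)\le4(K-1)$, since each coordinate goes up once and down once around the polygon. Let $R=\lfloor\sqrt{q/8}\rfloor$. There are $4r$ integer vectors with $|a|+|b|=r\ge1$, hence $2R(R+1)\le4R^2\le q/2$ nonzero ones with $|a|+|b|\le R$ (this also holds, trivially, if $R=0$). So at least $q/2$ edges have $|a|+|b|\ge R+1>\sqrt{q/8}$, which gives $\frac q2\sqrt{q/8}<4K$, that is, $q^{3/2}<16\sqrt2\,K$. Thus $[K]^2$ has no convex $n$-set if $16\sqrt2\,K\le n^{3/2}$. When $N$ is of order $n^{3/2}$ this is a good example. But it has only $K^2=O(n^3)$ points, and the conjecture concerns $N\to\infty$.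

One would like to stretch the square into $[N]\times[K]$, but that is the block of rows again. The count for the square used a budget of order $K$ both for $\sum|a|$ and for $\sum|b|$. After stretching, the horizontal budget is $N$, and edges $(a,1)$ with many different $a$ become available. What is missing is an upper bound on the *ratio* $a/b$ of the edges. The stripes provide it: a polygon path that has climbed from one stripe to a later one has already used a vertical distance comparable with $N/t$, and all its earlier edges were flatter than the present one. So, if the present edge had a large ratio $a/b$, the path would already have left the grid sideways. The cost is that nothing controls the first stripe that the path visits, where up to $t^2$ edges must be allowed.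

Before carrying this out, we do the upper bound.

## Peeling along directions

The purpose of the next lemma is to find a convex polygon whose edge directions are prescribed and whose edge lengths are left free.

**Lemma 1.** Let $v_i=(a_i,b_i)$, $1\le i\le m$, $m\ge2$, be pairwise non-parallel nonzero integer vectors. If $A\subset G=[N]\times[M]$ and $|A|>\sum_i(|a_i|M+|b_i|N)$, then $A$ contains $m+1$ points in convex position.

*Proof.* **Step 1: order the directions.** We want all turns to be to the left. Changing $v_i$ to $-v_i$ changes neither the hypothesis nor the sum, so after sign changes and reordering the direction angles satisfy $0\le\theta_1<\dots<\theta_m<\pi$. Then $\det(v_\alpha,v_\beta)>0$ for $\alpha<\beta$.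

**Step 2: count the lines in one direction.** We bound the loss in one round of peeling. Fix $v=(a,b)$ among the $v_i$ and call $p,q\in\mathbb Z^2$ equivalent if $p-q\in\mathbb Zv$. If a class meets $G$, it meets it in a finite set, so it contains a point $p\in G$ with $p-v\notin G$. For such a point, either the $x$-coordinate of $p-v$ is outside $[N]$, which happens for at most $|a|M$ points $p\in G$, or the $y$-coordinate of $p-v$ is outside $[M]$, which happens for at most $|b|N$ points. Different classes have different points $p$, so at most $|a|M+|b|N$ classes meet $G$.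

**Step 3: peel.** We keep only points from which one can continue. Put $A_m=A$ and, for $i=m,m-1,\dots,1$,
$$A_{i-1}=\{p\in A_i:\ p+kv_i\in A_i\text{ for some integer }k\ge1\}.$$
From each class for $v_i$ that meets $A_i$, exactly one point is lost, namely the last one in direction $v_i$. By Step 2, $|A_{i-1}|\ge|A_i|-(|a_i|M+|b_i|N)$. After $m$ rounds, $|A_0|\ge|A|-\sum_i(|a_i|M+|b_i|N)>0$.

**Step 4: walk back out.** Choose $p_0\in A_0$. By the definition of $A_0$ there is $p_1=p_0+k_1v_1\in A_1$ with $k_1\ge1$; by the definition of $A_1$ there is $p_2=p_1+k_2v_2\in A_2$ with $k_2\ge1$; and so on up to $p_m\in A_m$. All these points are in $A$.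

**Step 5: convexity.** Let $i<j<k$. The vector $p_j-p_i$ is a positive combination of $v_{i+1},\dots,v_j$, and $p_k-p_j$ is a positive combination of $v_{j+1},\dots,v_k$. Expanding the determinant and using Step 1,
$$\det(p_j-p_i,p_k-p_i)=\det(p_j-p_i,p_k-p_j)>0 .$$
All triples with increasing indices are positive, so $p_0,\dots,p_m$ are in convex position. $\square$

A round by hand: in $[3]^2$ take $v_1=(1,0)$, $v_2=(0,1)$, for which the sum in the lemma is $3+3=6$, and let $A$ be $[3]^2$ without $(1,3)$ and $(3,1)$, so $|A|=7$. Removing the top point of each column leaves $A_1=\{(1,1),(2,1),(2,2),(3,2)\}$. Removing the rightmost point of each row of $A_1$ leaves $A_0=\{(1,1),(2,2)\}$. Starting at $(1,1)$ we walk to $(2,1)\in A_1$ and then to $(2,2)\in A$, a triangle.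

## Many short directions, and the bound $3n^{3/2}N$

To use Lemma 1 well we need $n-1$ pairwise non-parallel vectors that are as short as possible. Two primitive integer vectors (coprime coordinates) are parallel only if they are equal up to sign, so we count coprime pairs.

**Step 1: coprime pairs in a box.** Let $\alpha,\beta\ge1$ be integers. A pair in $[\alpha]\times[\beta]$ that is not coprime has both coordinates divisible by some prime $p$. Hence the number of coprime pairs is at least
$$\alpha\beta-\sum_p\lfloor\alpha/p\rfloor\lfloor\beta/p\rfloor\ \ge\ \alpha\beta\Big(1-\sum_p p^{-2}\Big)\ \ge\ \alpha\beta/2 .$$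
The last inequality holds because the primes are $2$ and some of the odd numbers $2k+1$ with $k\ge1$, and $(2k+1)^2>2k(2k+2)$:
$$\sum_pp^{-2}<\tfrac14+\sum_{k\ge1}\tfrac1{(2k+1)^2}<\tfrac14+\sum_{k\ge1}\tfrac1{2k(2k+2)}=\tfrac14+\tfrac14\sum_{k\ge1}\Big(\tfrac1k-\tfrac1{k+1}\Big)=\tfrac12 .$$
Now take both $(a,b)$ and $(-a,b)$ for each coprime pair. These are distinct primitive vectors with positive second coordinate, so no two are parallel. We have obtained
$$\text{at least }\alpha\beta\text{ pairwise non-parallel integer vectors }(a,b)\text{ with }|a|\le\alpha,\ |b|\le\beta. \tag{1}$$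

**Step 2: the upper bound in Theorem A.** Let $m=n-1\ge2$ and $R=\lceil\sqrt m\rceil$. We claim $R\le\sqrt{2m}$. For $m=2,3,4$ we have $R=2\le\sqrt{2m}$, and for $m=5$ we have $R=3\le\sqrt{10}$. For $m\ge6$ we have $R\le\sqrt m+1\le\sqrt{2m}$, since $\sqrt m\ge\sqrt2+1=\frac1{\sqrt2-1}$. By (1) with $\alpha=\beta=R$ there are at least $R^2\ge m$ pairwise non-parallel vectors with $|a|,|b|\le R$. Choose $m$ of them. In Lemma 1 with $M=N$, the sum is at most $m\cdot2RN$, and a larger set would contain $m+1=n$ points in convex position. So
$$\operatorname{ex}(N,B)\le 2RmN\le2\sqrt2\,m^{3/2}N<3n^{3/2}N .$$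
Trivially $\operatorname{ex}(N,B)\le N^2$. This proves the upper bound in Theorem A. $\square$

## Convex paths through the stripes

We now prove the bound on convex sets in a striped set, with general stripe width $s$ and number of stripes $t$, and in a rectangle, since the rectangular version costs nothing extra.

**Lemma 2.** Let $s,t,N,M\ge1$ be integers with $M\ge2st$. Put $H=\lfloor M/t\rfloor$, $\lambda=N/M$ and
$$Y=\bigcup_{j=0}^{t-1}\{jH+1,\dots,jH+s\}\subset[M],\qquad A=[N]\times Y .$$
Then $|A|=stN$, and every convex set $Q\subset A$ satisfies
$$|Q|\le4s+8t+64\lambda^{1/3}(st)^{2/3}.$$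

*Proof.* Since $M/t\ge2s$ we have $H\ge2s$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $H\ge\frac M{2t}$. So the strips of $s$ consecutive rows are disjoint and lie in $[M]$, because $(t-1)H+s\le tH\le M$. Hence $|A|=stN$. We may assume $|Q|\ge3$.

**Step 1: cut the polygon into four monotone paths.** The aim is to reduce to a path that goes up and to the right. Traverse the polygon with vertex set $Q$ counterclockwise. Its edge vectors $(a,b)$ have distinct directions, in cyclically increasing order, with total turn $2\pi$. At most two edges are horizontal, one for each of the directions $0$ and $\pi$. The others fall into four classes: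

- $a\ge0,\ b>0$, with directions in $(0,\pi/2]$;
- $a<0,\ b>0$, with directions in $(\pi/2,\pi)$;
- $a\le0,\ b<0$, with directions in $(\pi,3\pi/2]$;
- $a>0,\ b<0$, with directions in $(3\pi/2,2\pi)$.

Each class corresponds to an arc of directions, so its edges are consecutive along the polygon and form a path (possibly empty).

We transform each class to the first one. Leave the first class alone. To the second apply $y\mapsto-y$ and reverse the traversal: the edge $(a,b)$ becomes $-(a,-b)=(-a,b)$. To the third apply $(x,y)\mapsto(-x,-y)$: the edge becomes $(-a,-b)$. To the fourth apply $x\mapsto-x$ and reverse the traversal: the edge becomes $-(-a,b)=(a,-b)$. In each case the new edge has first coordinate $\ge0$ and second coordinate $>0$. A reflection turns a counterclockwise traversal into a clockwise one, and the reversal repairs this, so the new path again consists of edges of a convex polygon traversed counterclockwise. The set $A$ becomes, up to translation, $[N]\times Y'$ with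
$$Y'=\bigcup_{j=0}^{t-1}\{h+jH+1,\dots,h+jH+s\}$$
for some integer $h$, because the stripes are equally spaced and of equal width. Call these $t$ sets of rows strips $0,\dots,t-1$.

So it suffices to bound the number $r$ of edges of a path $p_0,\dots,p_r$ in $[N]\times Y'$ with $p_i-p_{i-1}=(a_i,b_i)$, $a_i\ge0$, $b_i>0$. As directions increase strictly in $(0,\pi/2]$,
$$\frac{a_1}{b_1}>\frac{a_2}{b_2}>\dots>\frac{a_r}{b_r}\ge0 . \tag{2}$$

**Step 2: sort the edges.** Let $p_0$ lie in strip $j_0$. Call an edge *internal* to a strip if both its endpoints lie in that strip, and *crossing* if its endpoints lie in different strips. For example, with $N=16$, $t=2$, $s=4$, $H=8$ the path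
$$(1,1),(5,2),(8,3),(10,4),(15,9),(16,11),(16,12)$$
has ratios $4,3,2,1,\frac12,0$. It has three internal edges in strip $0$, one crossing edge, and two internal edges in strip $1$.

Since $y$ strictly increases along the path, each crossing edge leads to a higher strip, so there are at most $t-1$ crossing edges. For the same reason the internal edges of a strip are consecutive, and their heights satisfy $\sum b_i\le s-1$. As $b_i\ge1$, strip $j_0$ has at most $s-1$ internal edges. This is all we shall say about strip $j_0$.

It remains to treat the strips $j_0+k$ with $1\le k\le t-1$. If strip $j_0+k$ exists and has internal edges, let $u_k^+\ge u_k^-\ge0$ be the largest and the smallest ratio $a_i/b_i$ among them, and put $\Delta_k=u_k^+-u_k^-$. Otherwise put $\Delta_k=0$.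

**Step 3: a narrow window of ratios and a small height allow few edges.** We claim that
$$\text{strip }j_0+k\text{ has at most }1+2s^{2/3}\Delta_k^{1/3}\text{ internal edges.} \tag{3}$$
If $\Delta_k=0$, there is at most one, because ratios are distinct by (2). Otherwise put $D=(s/\Delta_k)^{1/3}$ and separate tall edges from short ones. Since $\sum b_i\le s-1<s$, fewer than $s/D=s^{2/3}\Delta_k^{1/3}$ edges have $b_i>D$. Edges with $b_i\le D$ have distinct rational ratios with denominators at most $D$. Two different ratios $a/b$ and $a'/b'$ of this kind satisfy $|a/b-a'/b'|\ge\frac1{bb'}\ge D^{-2}$. All of them lie in an interval of length $\Delta_k$, so there are at most $1+\Delta_kD^2=1+s^{2/3}\Delta_k^{1/3}$ of them. Adding the two counts gives (3).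

**Step 4: having climbed, the path has small ratios.** We claim that, whenever strip $j_0+k$ has internal edges,
$$u_k^+\le\frac{4\lambda t}k . \tag{4}$$
This is where the spacing is used. Let $p_i$ be the starting point of the first internal edge of strip $j_0+k$; then $i\ge1$ because $k\ge1$. The two points $p_0$ and $p_i$ lie in strips that are $k$ apart, so
$$y(p_i)-y(p_0)\ge kH-(s-1)>kH-s\ge kH/2,$$
using $s\le H/2$. By (2) the largest ratio $u_k^+$ is that of the edge starting at $p_i$, and all earlier edges have a larger ratio, so $a_l\ge u_k^+b_l$ for $l\le i$. Since the path stays in $N$ columns,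
$$N>x(p_i)-x(p_0)=\sum_{l\le i}a_l\ \ge\ u_k^+\sum_{l\le i}b_l\ \ge\ u_k^+\,\frac{kH}2 .$$
Hence $u_k^+\le\frac{2N}{kH}\le\frac{4Nt}{kM}=\frac{4\lambda t}k$.

**Step 5: add up the windows.** We claim that
$$\sum_{k=1}^{t-1}\Delta_k^{1/3}\le8\lambda^{1/3}t^{2/3}. \tag{5}$$
By (2), the intervals $[u_k^-,u_k^+]$ for different $k$ are pairwise disjoint. The obvious use of this is too weak. By (4) all intervals lie in $[0,4\lambda t]$, so $\sum\Delta_k\le4\lambda t$, and Hölder's inequality over all $k$ at once gives only $\sum\Delta_k^{1/3}\le t^{2/3}(4\lambda t)^{1/3}$, which is of order $\lambda^{1/3}t$. For $\lambda=1$ the resulting requirement would be $s\lesssim n$ and $s^{2/3}t\lesssim n$, whence $st=(s^{2/3}t)s^{1/3}\lesssim n^{4/3}$: too few rows. What was wasted is that for large $k$ the windows are confined to a much smaller interval near $0$. So we group dyadically.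

For an integer $i\ge0$, the windows with $2^i\le k<2^{i+1}$ lie in $[0,4\lambda t/2^i]$ by (4), and they are disjoint, so the corresponding $\Delta_k$ sum to at most $4\lambda t/2^i$. There are at most $2^i$ of them. By Hölder's inequality,
$$\sum_{\substack{2^i\le k<2^{i+1}\\ k\le t-1}}\Delta_k^{1/3}\le(2^i)^{2/3}\Big(\frac{4\lambda t}{2^i}\Big)^{1/3}=(4\lambda t)^{1/3}2^{i/3}.$$
Sum over $i$ with $2^i\le t-1$ (for $t=1$ there is nothing to sum). The geometric series $\sum 2^{i/3}$ is at most its largest term divided by $1-2^{-1/3}$, hence at most $t^{1/3}/(1-2^{-1/3})$. Since $1.6^3=4.096>4$ and $0.8^3=0.512>\frac12$, we have $4^{1/3}<1.6$ and $1-2^{-1/3}>\frac15$. The total is at most $1.6\cdot5\cdot\lambda^{1/3}t^{2/3}=8\lambda^{1/3}t^{2/3}$, which is (5).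

**Step 6: collect.** At most $s-1$ edges are internal to strip $j_0$, at most $t-1$ are crossing, and (3) and (5) bound the rest:
$$r\le(s-1)+(t-1)+(t-1)+2s^{2/3}\cdot8\lambda^{1/3}t^{2/3}=s+2t-3+16\lambda^{1/3}(st)^{2/3}.$$
The polygon has as many vertices as edges. Summing over the four classes and adding at most two horizontal edges,
$$|Q|\le 4s+8t-10+64\lambda^{1/3}(st)^{2/3}. \qquad\square$$

## Choosing the width and the number of stripes

For $\lambda=1$, Lemma 2 bounds convex sets by a constant times $s+t+(st)^{2/3}$. The last term dominates the others exactly when $s\le t^2$ and $t\le s^2$. In that range the number of rows is $st$ and a convex set has $O((st)^{2/3})$ points, which is the exponent we want. We take $s=t^2$, as in the opening example.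

*Proof of the lower bound in Theorem A.*

**Case $n\le76$.** A single row has $N$ points and no convex $3$-set, hence no convex $n$-set. Also $N\ge(n/76)^{3/2}N>\frac1{6000}n^{3/2}N$, since $76^{3/2}<663$.

**Case $n\ge77$.** Put $T=\lfloor\sqrt{(n-1)/76}\rfloor\ge1$. If $N=1$, then $\operatorname{ex}(N,B)=1$ and the bound is trivial. Let $N\ge2$, and let $t\in\{1,\dots,T\}$ be maximal with $2t^3\le N$; such $t$ exists because $t=1$ qualifies. Apply Lemma 2 with $M=N$ and $s=t^2$, which is allowed since $N\ge2t^3=2st$. Here $\lambda=1$ and $(st)^{2/3}=t^2$, so every convex set in $A$ has at most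
$$4t^2+8t+64t^2\le76t^2\le76T^2\le n-1$$
points. Thus $A$ contains no convex $n$-set, and $|A|=t^3N$. It remains to see that $t^3$ is large enough.

If $t=T$, then $\lfloor x\rfloor\ge x/2$ for $x\ge1$ and $\frac{n-1}{76}\ge\frac n{77}$ (equivalent to $n\ge77$) give
$$t^3\ge\tfrac18\Big(\frac n{77}\Big)^{3/2}>\tfrac1{6000}n^{3/2},$$
because $77^{3/2}<676$ and $8\cdot676<6000$. So $|A|\ge\frac1{6000}n^{3/2}N$.

If $t<T$, then maximality gives $2(t+1)^3>N$. Since $t+1\le2t$, we get $t^3\ge(t+1)^3/8>N/16$, so $|A|>N^2/16$.

In all cases $\operatorname{ex}(N,B)\ge\frac1{6000}\min(N^2,n^{3/2}N)$. With the upper bound proved above, this establishes Theorem A, and with it the conjecture. $\blacksquare$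

## Rectangles

*Proof of Theorem B.* Let $N\ge M$, $\lambda=N/M\ge1$, and abbreviate $\operatorname{ex}=\operatorname{ex}(N,M,n)$. It helps to note that
$$n^{3/2}\sqrt{NM}=nN\sqrt{n/\lambda}, \tag{6}$$
so that $nN$ is the larger of the two terms in $nN+n^{3/2}\sqrt{NM}$ when $n\le\lambda$, and the other one is when $n\ge\lambda$.

**Step 1: the upper bound.** We use Lemma 1 with directions adapted to the shape of the rectangle. Trivially $\operatorname{ex}\le NM$. Let $m=n-1$.

Suppose $n\le\lambda$. The $m$ vectors $v_a=(a,1)$, $0\le a<m$, are pairwise non-parallel, and Lemma 1 gives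
$$\operatorname{ex}\le\sum_{a=0}^{m-1}(aM+N)\le mN+m^2M\le nN+n^2M\le2nN,$$
because $nM\le\lambda M=N$.

Suppose $n>\lambda$. Let $\alpha=\lceil\sqrt{n\lambda}\rceil$ and $\beta=\lceil\sqrt{n/\lambda}\rceil$. Both numbers under the ceilings are at least $1$, so $\alpha\le2\sqrt{n\lambda}$ and $\beta\le2\sqrt{n/\lambda}$. Also $\alpha\beta\ge n>m$. By (1) we can choose $m$ pairwise non-parallel vectors with $|a|\le\alpha$, $|b|\le\beta$, and Lemma 1 gives
$$\operatorname{ex}\le n(\alpha M+\beta N)\le n\big(2\sqrt n\sqrt{NM}+2\sqrt n\sqrt{NM}\big)=4n^{3/2}\sqrt{NM}.$$
In both cases $\operatorname{ex}\le4(nN+n^{3/2}\sqrt{NM})$. Together with $\operatorname{ex}\le NM$ this gives $\operatorname{ex}\le4F$.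

**Step 2: a lower bound from full rows.** Take $\min(M,\lfloor\frac{n-1}2\rfloor)$ full rows. A convex set has at most two points in each, so at most $n-1$ points. We have $\lfloor\frac{n-1}2\rfloor\ge\frac n4$: for $n=3$ this reads $1\ge\frac34$, and for $n\ge4$ it follows from $\frac{n-2}2\ge\frac n4$. Hence
$$\operatorname{ex}\ge\tfrac14\min(NM,nN). \tag{7}$$

**Step 3: the ranges where full rows suffice.** If $n\le\lambda$, then $n^{3/2}\sqrt{NM}\le nN$ by (6), so $F\le2\min(NM,nN)\le8\operatorname{ex}$. If $n\ge M$, then $\min(NM,nN)=NM\ge F$, so $\operatorname{ex}\ge F/4$.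

**Step 4: the range $\lambda<n<M$.** By (6), $n^{3/2}\sqrt{NM}\ge nN$, so $F\le2G$ with
$$G=\min(NM,n^{3/2}\sqrt{NM})=\nu^{3/2}\sqrt{NM},\qquad \nu=\min\big(n,(NM)^{1/3}\big).$$
The parameter $\nu$ plays the role of $n$, cut off where the rectangle is full. Put $\varepsilon=\frac1{100}$.

Suppose first that $\nu<\lambda/\varepsilon$. As $n<M$, (7) gives $\operatorname{ex}\ge\frac14nN\ge\frac14\nu N$. As in (6), $G=\nu N\sqrt{\nu/\lambda}\le10\,\nu N$. So $\operatorname{ex}\ge G/40\ge F/80$.

Suppose now that $\nu\ge\lambda/\varepsilon$. Put $s=\lfloor\varepsilon\nu\rfloor$ and $t=\lfloor\sqrt{\varepsilon\nu/\lambda}\rfloor$. Since $\varepsilon\nu\ge\lambda\ge1$, both are at least $1$. To apply Lemma 2 we check $M\ge2st$. By the choice of $\nu$ we have $\nu^{3/2}\le\sqrt{NM}$, so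
$$st\le\varepsilon^{3/2}\nu^{3/2}\lambda^{-1/2}\le\varepsilon^{3/2}\sqrt{NM}\sqrt{M/N}=\varepsilon^{3/2}M\le M/2 .$$
For the size of convex sets, note $s\le\varepsilon\nu$, then $t\le\sqrt{\varepsilon\nu}\le\varepsilon\nu$ (as $\lambda\ge1$ and $\varepsilon\nu\ge1$), and
$$\lambda^{1/3}(st)^{2/3}\le\lambda^{1/3}\big(\varepsilon^{3/2}\nu^{3/2}\lambda^{-1/2}\big)^{2/3}=\varepsilon\nu .$$
So convex subsets of $A$ have at most $(4+8+64)\varepsilon\nu=76\,\varepsilon\nu<\nu\le n$ points, and $A$ has no convex $n$-set. Finally, $\lfloor x\rfloor\ge x/2$ for $x\ge1$, applied to both $s$ and $t$, and $\lambda^{-1/2}N=\sqrt{NM}$ give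
$$|A|=stN\ge\tfrac14\varepsilon^{3/2}\nu^{3/2}\lambda^{-1/2}N=\tfrac1{4000}G\ge\tfrac1{8000}F. \qquad\square$$

## The constant $\frac{2\pi}{3\sqrt6}$

In a square, a direction $(a,b)$ costs $(|a|+|b|)N$ in Lemma 1. So the cheapest choice is to take primitive vectors in order of $|a|+|b|$. Theorem C is what this gives.

*Proof of Theorem C.* **Step 1: count directions of a given cost.** We claim that for $r\ge1$ there are, up to sign, exactly $2\varphi(r)$ primitive integer vectors with $|a|+|b|=r$. For $r=1$ they are $(1,0)$ and $(0,1)$, and $2\varphi(1)=2$. For $r\ge2$ neither coordinate can be $0$. The primitive vectors with both coordinates positive are $(a,r-a)$ with $1\le a\le r-1$ and $\gcd(a,r-a)=\gcd(a,r)=1$, and there are $\varphi(r)$ of them. The four sign patterns give $4\varphi(r)$ vectors, hence $2\varphi(r)$ up to sign. Primitive vectors that are distinct up to sign are non-parallel.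

**Step 2: how far one must go.** Let $\Phi(R)=\sum_{r\le R}\varphi(r)$. The textbook estimate, due to Mertens (see Hardy–Wright, Theorem 330), is $\Phi(R)=\frac3{\pi^2}R^2+O(R\log R)$. Let $R$ be minimal with $2\Phi(R)\ge n-1$. Then $2\Phi(R-1)<n-1\le2\Phi(R)$, both sides are $\big(\frac6{\pi^2}+o(1)\big)R^2$, and so $R\sim\pi\sqrt{n/6}$.

**Step 3: add up the cost.** Choose $n-1$ of the vectors with $|a|+|b|\le R$, one from each of $n-1$ pairs $\pm v$. By Lemma 1 with $M=N$ and summation by parts,
$$\frac{\operatorname{ex}(N,B)}N\le\sum_{r\le R}2r\varphi(r)=2R\,\Phi(R)-2\sum_{r<R}\Phi(r).$$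
Here $2R\,\Phi(R)=\big(\frac6{\pi^2}+o(1)\big)R^3$. Moreover $\sum_{r<R}\Phi(r)=\big(\frac1{\pi^2}+o(1)\big)R^3$, because $\sum_{r<R}r^2\sim R^3/3$. Hence the right-hand side is
$$\Big(\frac4{\pi^2}+o(1)\Big)R^3=\Big(\frac4{\pi^2}\cdot\frac{\pi^3}{6\sqrt6}+o(1)\Big)n^{3/2}=\Big(\frac{2\pi}{3\sqrt6}+o(1)\Big)n^{3/2}.$$
The middle expression depends only on $n$, so the estimate is uniform in $N$. $\square$
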